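# Lambek grammars over theories with atomic assumptions

## 1. Theorem A and the notions in it

**Theorem A.** Let $P$ be a finite nonempty set of variables and let $T$ be a finite set of sequents of the form $p_1,\dots,p_n\Rightarrow p$, where $n\ge 1$ and $p_1,\dots,p_n,p\in P$. Then every grammar based on $\mathbf L(T)$ generates an $\epsilon$-free context-free language.

The statement answers the following question: if we add to the Lambek calculus finitely many extra axioms that mention only variables, do the corresponding grammars stay within the context-free languages? Let us make each word precise.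

**Definition (types and sequents).** Types are built from the variables in $P$ by the binary connectives $\cdot$, $\rightarrow$, $\leftarrow$. A sequent is $\Gamma\Rightarrow A$ with $\Gamma$ a finite nonempty sequence of types and $A$ a type.

Read $A\to B$ as "gives a $B$ when an $A$ stands immediately to its left" and $B\leftarrow A$ as "gives a $B$ when an $A$ stands immediately to its right".

**Definition (the calculus $\mathbf L$, Lambek 1958).** The axioms are (Id) $A\Rightarrow A$. The rules are as follows.

* $(\cdot\mathrm L)$: from $\Gamma,A,B,\Delta\Rightarrow C$ infer $\Gamma,A\cdot B,\Delta\Rightarrow C$.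
* $(\cdot\mathrm R)$: from $\Gamma\Rightarrow A$ and $\Delta\Rightarrow B$ infer $\Gamma,\Delta\Rightarrow A\cdot B$.
* $(\to\mathrm L)$: from $\Gamma,B,\Delta\Rightarrow C$ and $\Phi\Rightarrow A$ infer $\Gamma,\Phi,A\to B,\Delta\Rightarrow C$.
* $(\to\mathrm R)$: from $A,\Gamma\Rightarrow B$ infer $\Gamma\Rightarrow A\to B$.
* $(\leftarrow\mathrm L)$: from $\Gamma,B,\Delta\Rightarrow C$ and $\Phi\Rightarrow A$ infer $\Gamma,B\leftarrow A,\Phi,\Delta\Rightarrow C$.
* $(\leftarrow\mathrm R)$: from $\Gamma,A\Rightarrow B$ infer $\Gamma\Rightarrow B\leftarrow A$.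
* (CUT): from $\Gamma,A,\Delta\Rightarrow B$ and $\Phi\Rightarrow A$ infer $\Gamma,\Phi,\Delta\Rightarrow B$.

All antecedents are nonempty; in particular $\Gamma\ne\epsilon$ in $(\to\mathrm R)$ and $(\leftarrow\mathrm R)$. The type that a logical rule introduces is called *principal*.

**Definition (theories and grammars).** For a set $T$ of sequents, $\mathbf L(T)$ is $\mathbf L$ with the members of $T$ as additional axioms, closed under all the rules above, (CUT) included. A grammar based on $\mathbf L(T)$ consists of a finite alphabet $\Sigma$, a lexicon $I_G$ assigning to each $a\in\Sigma$ a finite set of types, and a designated type $S$. It generates the nonempty strings $a_1\cdots a_n$ for which there are $A_i\in I_G(a_i)$ such that $A_1,\dots,A_n\Rightarrow S$ is provable in $\mathbf L(T)$.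

For example, take $T=\emptyset$, variables $s,b$, lexicon $I(\mathtt a)=\{s\leftarrow b,\ (s\leftarrow b)\leftarrow s\}$, $I(\mathtt b)=\{b\}$, and designated type $s$. From $s\Rightarrow s$ and $b\Rightarrow b$ the rule $(\leftarrow\mathrm L)$ gives $s\leftarrow b,\,b\Rightarrow s$, so $\mathtt{ab}$ is generated. Apply $(\leftarrow\mathrm L)$ to this sequent, with the same sequent as its second premise:
$$(s\leftarrow b)\leftarrow s,\ \ s\leftarrow b,\ b,\ \ b\ \Rightarrow\ s .$$
So $\mathtt{aabb}$ is generated. The two types of $\mathtt a$ behave like the rules $s\to \mathtt a\,b$ and $s\to \mathtt a\,s\,b$, each starting with the terminal that carries the type. This correspondence will be important.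

Three results surround the theorem. For $T=\emptyset$, grammars based on $\mathbf L$ generate exactly the $\epsilon$-free context-free languages (Pentus 1993). This extends to finitely many assumptions $p\Rightarrow q$ (Bulińska 2005). On the other hand, with assumptions of the forms $p,q\Rightarrow r$ and $p\to q\Rightarrow r$ even the $(\to)$-fragment is $\Sigma^0_1$-complete, and the grammars generate all $\epsilon$-free r.e. languages (Buszkowski 1982). Theorem A concerns the assumptions $p_1,\dots,p_n\Rightarrow p$.

From textbooks we use three facts. Greibach's theorem (1965): every $\epsilon$-free context-free language has a grammar all of whose rules have the form $X\to aX_1\cdots X_k$ with $k\ge0$, $a$ terminal and $X,X_j$ nonterminals. Finite unions of context-free languages are context-free. Every r.e. language has a type-0 grammar. Pentus's theorem is also used without proof.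

## 2. Lexicons without connectives, and the languages $\Lambda_T(r)$

Call a sequent $p_1,\dots,p_n\Rightarrow p$ with $n\ge1$ and all $p_i,p\in P$ *atomic*. The simplest grammars over $\mathbf L(T)$ use variables only. What do they generate? Using only (Id), $T$ and (CUT) we can prove $w\Rightarrow r$ for the words $w$ in the following language.

**Definition ($\Lambda_T$).** Let $T$ be a possibly infinite set of atomic sequents over $P$. Then $(\Lambda_T(r))_{r\in P}$ is the least family of subsets of $P^+$ such that

* $r\in\Lambda_T(r)$;
* if $(p_1,\dots,p_n\Rightarrow r)\in T$ and $w_i\in\Lambda_T(p_i)$ for all $i$, then $w_1\cdots w_n\in\Lambda_T(r)$.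

Some cases by hand:

* $T=\emptyset$: $\Lambda_T(r)=\{r\}$.
* $T=\{p,p\Rightarrow p\}$: $\Lambda_T(p)=\{p\}^+$.
* $T=\{a,b\Rightarrow s;\ \ a,s,b\Rightarrow s\}$: $\Lambda_T(a)=\{a\}$, $\Lambda_T(b)=\{b\}$, $\Lambda_T(s)=\{a^nsb^n:n\ge0\}\cup\{a^nb^n:n\ge1\}$.
* $T=\{s,b\Rightarrow s\}$: $\Lambda_T(b)=\{b\}$, $\Lambda_T(s)=\{sb^n:n\ge0\}$. This will be our test case.
* The infinite set $T$ of all sequents $a,\dots,a\Rightarrow s$ with $k^2$ copies of $a$, $k\ge1$: $\Lambda_T(s)=\{s\}\cup\{a^{k^2}:k\ge1\}$. This is not context-free: its intersection with $\{a\}^+$ would be a context-free, hence regular, language over one letter, but the gaps between squares are unbounded.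

If $T$ is finite, every $\Lambda_T(r)$ is context-free. Take terminals $P$, nonterminals $N'_q$ ($q\in P$), and rules $N'_q\to q$ for $q\in P$ and $N'_q\to N'_{p_1}\cdots N'_{p_n}$ for $(p_1,\dots,p_n\Rightarrow q)\in T$. The two clauses of the definition say exactly that $\Lambda_T(r)$ is the set of terminal words derived from $N'_r$.

So for connective-free lexicons the theorem should be clear, once we know that connectives cannot help to prove a connective-free sequent. The difficulty is that in a general grammar $T$ interacts with complex types. For instance, with $T=\{s,b\Rightarrow s\}$ the sequent $s\leftarrow b,\,b,\,b\Rightarrow s$ is provable by $(\leftarrow\mathrm L)$ from $s,b\Rightarrow s$ and $b\Rightarrow b$.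

The languages $\Lambda_T(r)$ also allow an exact version of the theorem.

**Theorem B.** Let $T$ be any set, finite or infinite, of atomic sequents over the finite set $P\neq\emptyset$.

1. Every $\epsilon$-free context-free language is generated by a grammar based on $\mathbf L(T)$. One may use only the connective $\leftarrow$ and one arbitrarily chosen variable $p\in P$.
2. All grammars based on $\mathbf L(T)$ generate context-free languages if and only if $\Lambda_T(r)$ is context-free for every $r\in P$.

So for finite $T$, the grammars based on $\mathbf L(T)$ over the given $P$ generate exactly the $\epsilon$-free context-free languages.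

**Proposition C.** For every $\epsilon$-free r.e. language $K$ there are a finite set $P$ and a finite set $T$ of sequents of the forms $p\Rightarrow q$; $\;p,q\Rightarrow r$; $\;p\Rightarrow q\cdot r$, such that some grammar based on $\mathbf L(T)$ generates $K$.

Thus a product in the succedent of an assumption already breaks Theorem A. Sections 3 to 7 prove Theorem A and part 2 of Theorem B, Section 8 proves part 1, and Section 9 proves Proposition C.

## 3. Cut elimination with axioms $w\Rightarrow r$

With $T$ as mere axioms, (CUT) cannot be removed: from $T=\{p,p\Rightarrow p\}$ one gets $p,p,p\Rightarrow p$ only through a cut. The remedy is to close the axioms under cut in advance.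

**Definition (the system $\mathbf C(T)$).** The axioms are $w\Rightarrow r$ for $r\in P$ and $w\in\Lambda_T(r)$, with $w$ read as a sequence of variables. The rules are the six logical rules of $\mathbf L$. There is no (CUT).

**Lemma 1.** If $upv\in\Lambda_T(r)$, with $p\in P$ a displayed letter, and $x\in\Lambda_T(p)$, then $uxv\in\Lambda_T(r)$.

*Proof.* Induction on the generation of $upv\in\Lambda_T(r)$. If $upv=r$ by the first clause, then $u=v=\epsilon$ and $p=r$, so $uxv=x\in\Lambda_T(r)$. If $upv=w_1\cdots w_n$ by the second clause, the displayed $p$ lies in some $w_i\in\Lambda_T(p_i)$. By the induction hypothesis, replacing it by $x$ gives $w_i'\in\Lambda_T(p_i)$, and the second clause gives $w_1\cdots w_i'\cdots w_n=uxv\in\Lambda_T(r)$. $\square$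

**Lemma 2.** $\mathbf L(T)$ and $\mathbf C(T)$ prove the same sequents.

*Proof.* **Step 1: $\mathbf C(T)$ proves nothing new.** We show that each axiom $w\Rightarrow r$ of $\mathbf C(T)$ is provable in $\mathbf L(T)$, by induction on the generation of $w$. If $w=r$, use (Id). If $w=w_1\cdots w_n$, cut $p_1,\dots,p_n\Rightarrow r$ from $T$ with the sequents $w_i\Rightarrow p_i$, which are provable by the induction hypothesis.

**Step 2: the axioms of $\mathbf L(T)$ are derivable in $\mathbf C(T)$.** A member $p_1,\dots,p_n\Rightarrow r$ of $T$ is an axiom of $\mathbf C(T)$ because $p_i\in\Lambda_T(p_i)$. For $A\Rightarrow A$ use induction on $A$. For a variable, $r\in\Lambda_T(r)$. Given $A\Rightarrow A$ and $B\Rightarrow B$: $(\to\mathrm L)$ gives $A,A\to B\Rightarrow B$ and $(\to\mathrm R)$ gives $A\to B\Rightarrow A\to B$; $(\leftarrow\mathrm L)$ gives $B\leftarrow A,A\Rightarrow B$ and $(\leftarrow\mathrm R)$ gives $B\leftarrow A\Rightarrow B\leftarrow A$; $(\cdot\mathrm R)$ gives $A,B\Rightarrow A\cdot B$ and $(\cdot\mathrm L)$ gives $A\cdot B\Rightarrow A\cdot B$.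

**Step 3: $\mathbf C(T)$ is closed under (CUT).** Given derivations $d_1$ of $\Phi\Rightarrow A$ and $d_2$ of $\Gamma,A,\Delta\Rightarrow B$, we derive $\Gamma,\Phi,\Delta\Rightarrow B$ by induction on the size of $A$, with a subsidiary induction on the sum of the heights of $d_1$ and $d_2$.

*(i) $d_1$ ends with a left rule.* One premise of this rule has succedent $A$; cut it with $d_2$ and then apply the rule. For instance, let the rule be $(\to\mathrm L)$ with $\Phi=\Phi_1,\Psi,D\to E,\Phi_2$ and premises $\Phi_1,E,\Phi_2\Rightarrow A$ and $\Psi\Rightarrow D$. The subsidiary hypothesis gives $\Gamma,\Phi_1,E,\Phi_2,\Delta\Rightarrow B$, and $(\to\mathrm L)$ with $\Psi\Rightarrow D$ gives $\Gamma,\Phi_1,\Psi,D\to E,\Phi_2,\Delta\Rightarrow B$. For $(\leftarrow\mathrm L)$ replace $\Psi,D\to E$ by $E\leftarrow D,\Psi$. For $(\cdot\mathrm L)$ cut the only premise $\Phi_1,D,E,\Phi_2\Rightarrow A$ and reapply $(\cdot\mathrm L)$.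

*(ii) $d_2$ ends with a logical rule in which the displayed $A$ is not principal.* (This will be used in (iii) and (iv).) Then the displayed $A$ stands in the antecedent of exactly one premise. Cut $d_1$ into this premise by the subsidiary hypothesis, and reapply the rule. In $(\cdot\mathrm R)$ the occurrence $A$ is in one of the two antecedents; in $(\to\mathrm L)$ and $(\leftarrow\mathrm L)$ it is either in the antecedent of the premise proving the argument type or in the context of the other premise; in $(\cdot\mathrm L)$, $(\to\mathrm R)$, $(\leftarrow\mathrm R)$ there is one premise. The last two rules require a nonempty remaining antecedent, and it is nonempty because it contains $\Phi\neq\epsilon$.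

*(iii) $d_1$ is an axiom.* Then $A=p$ is a variable and $\Phi\in\Lambda_T(p)$. If $d_2$ is an axiom $upv\Rightarrow r$, then $u\Phi v\Rightarrow r$ is an axiom by Lemma 1. Otherwise $d_2$ ends with a logical rule. Its principal type is compound, so $p$ is not principal, and (ii) applies.

*(iv) $d_1$ ends with a right rule.* Then $A$ is compound, so $d_2$ is not an axiom. If $A$ is not principal in the last rule of $d_2$, apply (ii). If it is principal, we replace the cut by cuts on smaller types.

For $A=D\to E$ we have $D,\Phi\Rightarrow E$ from $d_1$, and from $d_2$, with $\Gamma=\Gamma',\Psi$, the premises $\Gamma',E,\Delta\Rightarrow B$ and $\Psi\Rightarrow D$. A cut on $D$ gives $\Psi,\Phi\Rightarrow E$, and a cut on $E$ gives $\Gamma',\Psi,\Phi,\Delta\Rightarrow B$. For $A=E\leftarrow D$ we have $\Phi,D\Rightarrow E$ and, with $\Delta=\Psi,\Delta'$, the premises $\Gamma,E,\Delta'\Rightarrow B$ and $\Psi\Rightarrow D$; the cuts give $\Phi,\Psi\Rightarrow E$ and then $\Gamma,\Phi,\Psi,\Delta'\Rightarrow B$. For $A=D\cdot E$ we have $\Phi=\Phi_1,\Phi_2$ with $\Phi_1\Rightarrow D$, $\Phi_2\Rightarrow E$,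 and $\Gamma,D,E,\Delta\Rightarrow B$; two cuts give $\Gamma,\Phi_1,\Phi_2,\Delta\Rightarrow B$. $\square$

For $T=\emptyset$, the system $\mathbf C(\emptyset)$ is cut-free $\mathbf L$ with axioms $r\Rightarrow r$.

**Proof of Theorem B(2), direction $\Rightarrow$.** Fix $r\in P$ and consider the grammar with $\Sigma=P$, $I(p)=\{p\}$ and $S=r$. A $\mathbf C(T)$-derivation of $w\Rightarrow r$ with $w\in P^+$ cannot end with a logical rule, since the conclusion of such a rule contains a connective. So $w\Rightarrow r$ is an axiom, that is, $w\in\Lambda_T(r)$. By Lemma 2 this grammar generates exactly $\Lambda_T(r)$. Hence if all grammars based on $\mathbf L(T)$ generate context-free languages, all $\Lambda_T(r)$ are context-free. $\blacksquare$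

## 4. Input and output occurrences of variables

We now follow a variable occurrence from the end of a cut-free derivation up to an axiom.

**Definition (polarity, input, output).** The occurrence of $p$ in the type $p$ is positive. Polarity is kept in both factors of $A\cdot B$ and in the part $B$ of $A\to B$ and $B\leftarrow A$; it is reversed in the part $A$ of $A\to B$ and $B\leftarrow A$. A variable occurrence in $\Gamma\Rightarrow C$ is an *input* if it is positive in a type of $\Gamma$ or negative in $C$. Otherwise it is an *output*.

For example, in $s\leftarrow b,\,b,\,b\Rightarrow s$ the inputs are the $s$ in the first type and the last two $b$'s. The outputs are the $b$ in $s\leftarrow b$ and the final $s$. In $p\leftarrow(q\leftarrow r)\Rightarrow t$ the inputs are $p$ and $r$, the outputs $q$ and $t$.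

**Lemma 3.** In a $\mathbf C(T)$-derivation, the variable occurrences of the end sequent correspond bijectively to those in the axiom leaves, and the correspondence preserves the variable and its status as input or output. In a leaf $w\Rightarrow r$ the occurrences in $w$ are inputs and $r$ is an output.

*Proof.* The second sentence is the definition. For the first it suffices to see that each logical rule induces such a bijection between the occurrences in its conclusion and those in its premises. Every type in the premises reappears exactly once in the conclusion, possibly as a part of the principal type; only the status of the parts of the principal type needs a check. In $(\cdot\mathrm L)$ and $(\cdot\mathrm R)$ the parts stay on their side with the same polarity. In $(\to\mathrm L)$ and $(\leftarrow\mathrm L)$ the part $B$ stays in the antecedent with the same polarity, while $A$ moves from the succedent to the antecedent and its polarities are reversed; a positive occurrence in the succedent and a negative one in the antecedent are both outputs, and the other two combinations are both inputs. In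 $(\to\mathrm R)$ and $(\leftarrow\mathrm R)$ the part $B$ stays in the succedent, and $A$ moves from the antecedent to the succedent with reversed polarity. $\square$

For $T=\emptyset$ every leaf is $r\Rightarrow r$. So in a sequent provable in $\mathbf L$ every variable has equally many input and output occurrences.

## 5. Left recursion defeats the direct encoding

We want to absorb $T$ into the types and then quote Pentus's theorem. A natural attempt: an assumption $p_1,\dots,p_n\Rightarrow p$ says that an item of type $p_1$ may act as a function waiting for $p_2,\dots,p_n$ on its right. Indeed, by $(\leftarrow\mathrm R)$, $\mathbf L(T)$ proves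
$$p_1\Rightarrow(\cdots(p\leftarrow p_n)\cdots)\leftarrow p_2 .$$
So replace each *input* occurrence of $p_1$ by either $p_1$ or this type, leave the outputs alone, and work in pure $\mathbf L$. For $T=\{a,b\Rightarrow s\}$ the input $a$ becomes $a$ or $s\leftarrow b$, and $a,b\Rightarrow s$ becomes $s\leftarrow b,\,b\Rightarrow s$, which is provable in $\mathbf L$.

Now take $T=\{s,b\Rightarrow s\}$. The input $s$ becomes $s$ or $s\leftarrow b$. But $\mathbf L(T)$ proves $s,b,b\Rightarrow s$, and neither $s,b,b\Rightarrow s$ nor $s\leftarrow b,\,b,\,b\Rightarrow s$ is provable in $\mathbf L$: there are two input $b$'s and at most one output $b$. Adding $(s\leftarrow b)\leftarrow b$ and so on, up to $m$ arguments $b$, only moves the failure to $s,b^{m+1}\Rightarrow s$. The succedent $s$ of the assumption is again its first member, so one input $s$ would have to carry unboundedly many uses of the assumption. A lexicon allows only finitely many types.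

This is left recursion, and a grammar in Greibach form has none. For the test case, $\Lambda_T(s)=\{sb^n:n\ge0\}$ and $\Lambda_T(b)=\{b\}$ are generated from $N_s$ and $N_b$ by
$$N_s\to s,\qquad N_s\to sY,\qquad Y\to b,\qquad Y\to bY,\qquad N_b\to b .$$
Each rule begins with a terminal, that is, with a variable of $P$ that can carry the rule as a type, just as in the example of Section 1. An input $s$ may become $N_s$ or $N_s\leftarrow Y$; an input $b$ may become $Y$, $Y\leftarrow Y$ or $N_b$; an output $r$, being a goal, becomes the start symbol $N_r$. Then $s,b,b\Rightarrow s$ becomes $N_s\leftarrow Y,\ Y\leftarrow Y,\ Y\Rightarrow N_s$, which $\mathbf L$ proves. With complex types, $s\leftarrow b,\,b,\,b\Rightarrow s$ becomes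
$$(N_s\leftarrow Y)\leftarrow N_b,\ \ N_b,\ \ Y\ \Rightarrow\ N_s ,$$
also provable in $\mathbf L$. The two input occurrences of $b$ have received different types, which is why the choice must be made per occurrence.

## 6. Compiling Greibach rules into types

In this section $T$ is any set of atomic sequents over $P$ such that *all $\Lambda_T(r)$, $r\in P$, are context-free*; by Section 2 this includes every finite $T$.

Apply Greibach's theorem to each $\Lambda_T(r)\subseteq P^+$, with disjoint sets of nonterminals. We obtain a finite set $V$ disjoint from $P$, pairwise distinct symbols $N_r\in V$ ($r\in P$), and a finite set $R$ of rules $X\to pX_1\cdots X_k$ ($k\ge0$, $X,X_j\in V$, $p\in P$) such that, with $\mathcal L(X)\subseteq P^+$ the language generated from $X$,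
$$\mathcal L(N_r)=\Lambda_T(r)\qquad(r\in P).\tag{1}$$
The elements of $V$ serve as new variables. For $\rho=(X\to pX_1\cdots X_k)\in R$ put
$$\tau_\rho=(\cdots((X\leftarrow X_k)\leftarrow X_{k-1})\cdots)\leftarrow X_1,\qquad I(p)=\{\tau_\rho:\rho\in R\text{ has terminal }p\}.$$

**Definition (translation).** For types $A$ over $P$ define finite sets $A^{in}$, $A^{out}$ of types over $V$ by

* $p^{in}=I(p)$ and $p^{out}=\{N_p\}$;
* $(A\cdot B)^{x}=\{A'\cdot B':A'\in A^{x},\,B'\in B^{x}\}$ for $x\in\{in,out\}$;
* $(A\to B)^{in}=\{A'\to B':A'\in A^{out},\,B'\in B^{in}\}$ and $(A\to B)^{out}=\{A'\to B':A'\in A^{in},\,B'\in B^{out}\}$;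
* $(B\leftarrow A)^{in}=\{B'\leftarrow A':A'\in A^{out},\,B'\in B^{in}\}$ and $(B\leftarrow A)^{out}=\{B'\leftarrow A':A'\in A^{in},\,B'\in B^{out}\}$.

In the test case $(s\leftarrow b)^{in}=\{N_s\leftarrow N_b,\ (N_s\leftarrow Y)\leftarrow N_b\}$ and $(s\leftarrow b)^{out}=\{N_s\leftarrow Y,\ N_s\leftarrow(Y\leftarrow Y),\ N_s\leftarrow N_b\}$.

**Proposition 4.** For types $A_1,\dots,A_n,C$ over $P$ ($n\ge1$): $\mathbf L(T)\vdash A_1,\dots,A_n\Rightarrow C$ if and only if there are $A_i'\in A_i^{in}$ and $C'\in C^{out}$ with $\mathbf L\vdash A_1',\dots,A_n'\Rightarrow C'$.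

*Proof of $\Rightarrow$.* **Step 1: words of $\mathcal L(X)$ parse in $\mathbf L$.** This step handles the axioms. We claim:
$$\text{if }p_1\cdots p_n\in\mathcal L(X),\text{ there are }\tau_i\in I(p_i)\text{ with }\mathbf L\vdash\tau_1,\dots,\tau_n\Rightarrow X.\tag{2}$$
Use induction on $n$. Let the first rule applied be $\rho=(X\to p_1X_1\cdots X_k)$, so $p_2\cdots p_n=w_1\cdots w_k$ with $w_j\in\mathcal L(X_j)$. Each $w_j$ is shorter than $p_1\cdots p_n$, so there are sequences $w_j'$ of types assigned by $I$ to the letters of $w_j$ with $\mathbf L\vdash w_j'\Rightarrow X_j$. Start from $X\Rightarrow X$. Applying $(\leftarrow\mathrm L)$ with $w_k'\Rightarrow X_k$ gives $X\leftarrow X_k,\,w_k'\Rightarrow X$; applying it with $w_{k-1}'\Rightarrow X_{k-1}$ gives $(X\leftarrow X_k)\leftarrow X_{k-1},\,w_{k-1}',w_k'\Rightarrow X$; and so on, until $w_1'\Rightarrow X_1$ gives $\tau_\rho,w_1',\dots,w_k'\Rightarrow X$.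

**Step 2: translate a whole derivation.** By Lemma 2 take a $\mathbf C(T)$-derivation and use induction on it. For an axiom $w\Rightarrow r$ we have $w\in\Lambda_T(r)=\mathcal L(N_r)$, and (2) gives the translation, with $r^{out}=\{N_r\}$. For a logical rule, apply the same rule to the translated premises. Each case only requires that the new type lies in the right set.

* $(\cdot\mathrm L)$: from $\Gamma',A',B',\Delta'\Rightarrow C'$ get $\Gamma',A'\cdot B',\Delta'\Rightarrow C'$, and $A'\cdot B'\in(A\cdot B)^{in}$.
* $(\cdot\mathrm R)$: from $\Gamma'\Rightarrow A'$, $\Delta'\Rightarrow B'$ get $\Gamma',\Delta'\Rightarrow A'\cdot B'$, and $A'\cdot B'\in(A\cdot B)^{out}$.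
* $(\to\mathrm L)$: from $\Gamma',B',\Delta'\Rightarrow C'$ and $\Phi'\Rightarrow A'$ with $B'\in B^{in}$, $A'\in A^{out}$ get $\Gamma',\Phi',A'\to B',\Delta'\Rightarrow C'$, and $A'\to B'\in(A\to B)^{in}$.
* $(\to\mathrm R)$: from $A',\Gamma'\Rightarrow B'$ with $A'\in A^{in}$, $B'\in B^{out}$ get $\Gamma'\Rightarrow A'\to B'$, and $A'\to B'\in(A\to B)^{out}$.
* $(\leftarrow\mathrm L)$: from the same premises as for $(\to\mathrm L)$ get $\Gamma',B'\leftarrow A',\Phi',\Delta'\Rightarrow C'$, and $B'\leftarrow A'\in(B\leftarrow A)^{in}$.
* $(\leftarrow\mathrm R)$: from $\Gamma',A'\Rightarrow B'$ with $A'\in A^{in}$, $B'\in B^{out}$ get $\Gamma'\Rightarrow B'\leftarrow A'$, and $B'\leftarrow A'\in(B\leftarrow A)^{out}$.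

*Why the converse needs another argument.* One would like to read an $\mathbf L$-derivation of the translated sequent backwards. But such a derivation takes the types $\tau_\rho$ apart. The last rule in a derivation of $N_s\leftarrow Y,\,Y\leftarrow Y,\,Y\Rightarrow N_s$ can be $(\leftarrow\mathrm L)$ with premises $N_s\Rightarrow N_s$ and $Y\leftarrow Y,\,Y\Rightarrow Y$, and $Y$ is not in $C^{out}$ for any $C$ over $P$. So the induction leaves the class of translated sequents. Instead we put the variables of $P$ back as inputs, turn the Greibach rules into a theory $T'$, and apply cut elimination a second time, for $T'$; Lemma 3 then controls every leaf.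

*Proof of $\Leftarrow$.* Let $T'$ be the finite set of atomic sequents $p,X_1,\dots,X_k\Rightarrow X$ over $P\cup V$, one for each rule $X\to pX_1\cdots X_k$ of $R$. For $A$ over $P$ let $A^{i}$ be $A$ with each *negative* occurrence of each $r\in P$ replaced by $N_r$, and let $A^{o}$ be $A$ with each *positive* occurrence of each $r$ replaced by $N_r$; other occurrences are unchanged. Thus $p^i=p$, $p^o=N_p$, $(A\cdot B)^i=A^i\cdot B^i$, $(A\cdot B)^o=A^o\cdot B^o$, $(A\to B)^i=A^o\to B^i$, $(A\to B)^o=A^i\to B^o$, and likewise for $\leftarrow$.

**Step 3: $\mathbf L(T')$ connects the half-translated types with the translated ones.** We claim: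
$$\mathbf L(T')\vdash A^i\Rightarrow A'\ \text{ for }A'\in A^{in},\qquad \mathbf L(T')\vdash A'\Rightarrow A^o\ \text{ for }A'\in A^{out}.\tag{3}$$
Use induction on $A$. Let $A=p$. For $\tau_\rho\in I(p)$ start from $p,X_1,\dots,X_k\Rightarrow X$ in $T'$ and apply $(\leftarrow\mathrm R)$ $k$ times, first moving $X_k$, last $X_1$; this gives $p\Rightarrow\tau_\rho$, and the antecedents stay nonempty because of $p$. For the second half, $N_p\Rightarrow N_p$ is (Id). The compound cases are these.

* $A'\cdot B'\in(A\cdot B)^{in}$: from $A^i\Rightarrow A'$ and $B^i\Rightarrow B'$ get $A^i,B^i\Rightarrow A'\cdot B'$, then $A^i\cdot B^i\Rightarrow A'\cdot B'$. For $(A\cdot B)^{out}$: from $A'\Rightarrow A^o$ and $B'\Rightarrow B^o$ get $A'\cdot B'\Rightarrow A^o\cdot B^o$ in the same way.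
* $A'\to B'\in(A\to B)^{in}$: from $A'\Rightarrow A^o$ and $B^i\Rightarrow B'$ get $A',A^o\to B^i\Rightarrow B'$, then $A^o\to B^i\Rightarrow A'\to B'$.
* $A'\to B'\in(A\to B)^{out}$: from $A^i\Rightarrow A'$ and $B'\Rightarrow B^o$ get $A^i,A'\to B'\Rightarrow B^o$, then $A'\to B'\Rightarrow A^i\to B^o$.
* $B'\leftarrow A'$: from the same pairs of premises get $B^i\leftarrow A^o,\,A'\Rightarrow B'$, then $B^i\leftarrow A^o\Rightarrow B'\leftarrow A'$ for *in*; and $B'\leftarrow A',\,A^i\Rightarrow B^o$, then $B'\leftarrow A'\Rightarrow B^o\leftarrow A^i$ for *out*.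

**Step 4: eliminate the translated types.** Suppose $\mathbf L\vdash A_1',\dots,A_n'\Rightarrow C'$ with $A_i'\in A_i^{in}$ and $C'\in C^{out}$. By (3) and (CUT), $\mathbf L(T')\vdash A_1^i,\dots,A_n^i\Rightarrow C^o$. By Lemma 2, applied to $T'$ over $P\cup V$, there is a $\mathbf C(T')$-derivation $d$ of this sequent.

**Step 5: determine the leaves of $d$.** In the end sequent all inputs are variables of $P$, and all outputs are variables $N_r$ with $r\in P$: in $A_j^i$ the positive occurrences are unchanged and the negative ones are replaced, and in $C^o$ it is the other way round. By Lemma 3 the same holds in the leaves, so every leaf has the form $w\Rightarrow N_r$ with $w\in P^+$ and $w\in\Lambda_{T'}(N_r)$. No sequent of $T'$ has its succedent in $P$, so $\Lambda_{T'}(p)=\{p\}$ for $p\in P$. Hence for $X\in V$ the definition of $\Lambda_{T'}(X)$ reads: $X\in\Lambda_{T'}(X)$, and if $(X\to pX_1\cdots X_k)\in R$ and $w_j\in\Lambda_{T'}(X_j)$, then $pw_1\cdots w_k\in\Lambda_{T'}(X)$. So $\Lambda_{T'}(X)$ is the set of sentential forms (words over $P\cup V$) derivable from $X$ by $R$. Since $w\in P^+$,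 we get $w\in\mathcal L(N_r)=\Lambda_T(r)$ by (1).

**Step 6: rename.** Replace every $N_r$ by $r$ throughout $d$; this is well defined because the $N_r$ are distinct. By Lemma 3 no other element of $V$ occurs in $d$: the bijection applies to the subderivation ending in any sequent of $d$, and the leaves contain only variables of $P$ and variables $N_r$. Rule instances stay rule instances, each leaf $w\Rightarrow N_r$ becomes an axiom $w\Rightarrow r$ of $\mathbf C(T)$, and the end sequent becomes $A_1,\dots,A_n\Rightarrow C$. By Lemma 2, $\mathbf L(T)\vdash A_1,\dots,A_n\Rightarrow C$. $\square$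

## 7. From Proposition 4 to Theorem A and Theorem B(2)

**Proof of Theorem A.** Let $G=(\Sigma,I_G,S)$ be a grammar based on $\mathbf L(T)$ with $T$ finite. All $\Lambda_T(r)$ are context-free, so Proposition 4 is available. Put $I'(a)=\bigcup_{A\in I_G(a)}A^{in}$, a finite set. For $C'\in S^{out}$ let $G_{C'}$ be the grammar based on $\mathbf L$ with lexicon $I'$ and designated type $C'$. By Proposition 4, $a_1\cdots a_n\in\mathcal L(G)$ if and only if for some $A_i\in I_G(a_i)$, $A_i'\in A_i^{in}$ and $C'\in S^{out}$ we have $\mathbf L\vdash A_1',\dots,A_n'\Rightarrow C'$. Therefore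
$$\mathcal L(G)=\bigcup_{C'\in S^{out}}\mathcal L(G_{C'}).$$
The union is finite, and each $\mathcal L(G_{C'})$ is $\epsilon$-free and context-free by Pentus's theorem. Hence so is $\mathcal L(G)$. $\blacksquare$

**Proof of Theorem B(2), direction $\Leftarrow$.** The argument just given, and Section 6, used only that all $\Lambda_T(r)$ are context-free. Together with the end of Section 3 this proves Theorem B(2). $\blacksquare$

**Remark.** In $\mathbf L$ with (CUT) the following pairs are interderivable: $\Gamma,A\cdot B,\Delta\Rightarrow C$ and $\Gamma,A,B,\Delta\Rightarrow C$ (cut with $A,B\Rightarrow A\cdot B$; conversely $(\cdot\mathrm L)$); $\Gamma\Rightarrow A\to B$ and $A,\Gamma\Rightarrow B$ (cut with $A,A\to B\Rightarrow B$; conversely $(\to\mathrm R)$, $\Gamma\neq\epsilon$); $\Gamma\Rightarrow B\leftarrow A$ and $\Gamma,A\Rightarrow B$ (similarly). So Theorem A also covers every finite $T$ whose members reduce to atomic sequents in this way, such as $p\cdot q\Rightarrow r$, or $p\Rightarrow(q\cdot s)\to r$, which reduces to $q,s,p\Rightarrow r$.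

## 8. Theorem B(1): balanced types over one variable

Now $T$ is an arbitrary set of atomic sequents over $P$, and we must generate a given $\epsilon$-free context-free language $K$. The example of Section 1 suggests to use variables as nonterminals and the types $\tau_\rho$ as lexicon. But $P$ may be a single variable $p$, so nonterminals must be coded by compound types. And $T$ may prove unwanted sequents between the codes. For instance, try $[i]=(\cdots(p\leftarrow p)\cdots)\leftarrow p$ with $i$ arguments $p$ as the code of nonterminal $i$. If $T=\{p,p\Rightarrow p\}$, then $(\leftarrow\mathrm L)$ applied to $p,p\Rightarrow p$ and $p\Rightarrow p$ gives $p\leftarrow p,\,p,\,p\Rightarrow p$, and two uses of $(\leftarrow\mathrm R)$ give $[1]\Rightarrow[2]$ in $\mathbf L(T)$. The codes collapse.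

What saves us is a count: axioms $w\Rightarrow p$ with $|w|\ge2$ leave a numerical trace. If all sequents we care about have trace $0$, then $T$ cannot take part in their proofs.

Fix $p\in P$. In this section all types are built from $p$ by $\leftarrow$ alone, and $\vdash$ means provability in $\mathbf L$. Write
$$p(C_1,\dots,C_r)=(\cdots((p\leftarrow C_r)\leftarrow C_{r-1})\cdots)\leftarrow C_1\qquad(r\ge0).$$
Every type is uniquely of this form. In an argument list or a sequence, $p^i$ means $i$ copies of $p$. Let $c(p)=1$ and $c(B\leftarrow A)=c(B)-c(A)$, extended additively to sequences; so $c(p(C_1,\dots,C_r))=1-\sum_jc(C_j)$.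

**Lemma 5.** If $\Gamma\Rightarrow A$ has a $\mathbf C(T)$-derivation with leaves $w_1\Rightarrow p,\dots,w_l\Rightarrow p$, then $c(\Gamma)-c(A)=\sum_j(|w_j|-1)$. Every $\mathbf C(T)$-derivation of $\Gamma\Rightarrow A$ has leaves of this form, with $w_j\in\{p\}^+$. Consequently $\vdash\Gamma\Rightarrow A$ implies $c(\Gamma)=c(A)$; and if $c(\Gamma)=c(A)$, then $\mathbf L(T)\vdash\Gamma\Rightarrow A$ if and only if $\vdash\Gamma\Rightarrow A$.

*Proof.* By Lemma 3 only the variable $p$ occurs in the leaves. All types in the derivation are subtypes of types in the end sequent, so the only rules used are $(\leftarrow\mathrm L)$ and $(\leftarrow\mathrm R)$. For these two rules the value $c(\text{antecedent})-c(\text{succedent})$ of the conclusion is the sum of the values of the premises. For $(\leftarrow\mathrm L)$: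
$$c(\Gamma)+c(B)-c(A)+c(\Phi)+c(\Delta)-c(C)=\bigl(c(\Gamma)+c(B)+c(\Delta)-c(C)\bigr)+\bigl(c(\Phi)-c(A)\bigr).$$
For $(\leftarrow\mathrm R)$: $c(\Gamma)-(c(B)-c(A))=c(\Gamma)+c(A)-c(B)$. A leaf $w\Rightarrow p$ has value $|w|-1$. This proves the formula. For $T=\emptyset$ all $|w_j|=1$, so $c(\Gamma)=c(A)$. If $c(\Gamma)=c(A)$ and $\mathbf L(T)\vdash\Gamma\Rightarrow A$, take a $\mathbf C(T)$-derivation (Lemma 2); the nonnegative numbers $|w_j|-1$ add up to $0$, so all leaves are $p\Rightarrow p$ and the derivation is one in $\mathbf L$. The reverse implication is trivial. $\square$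

**Lemma 6.** (a) For $\Theta\ne\epsilon$: $\vdash\Theta\Rightarrow p(C_1,\dots,C_r)$ if and only if $\vdash\Theta,C_1,\dots,C_r\Rightarrow p$.

(b) $\vdash\Gamma\Rightarrow p$ if and only if $\Gamma=p(C_1,\dots,C_r),\Theta_1,\dots,\Theta_r$ for some $r\ge0$ with all $\Theta_j\neq\epsilon$ and $\vdash\Theta_j\Rightarrow C_j$. In particular, if $\Gamma$ begins with the type $p$ and $\vdash\Gamma\Rightarrow p$, then $\Gamma$ is the single type $p$.

*Proof.* (a) From right to left apply $(\leftarrow\mathrm R)$ $r$ times, first moving $C_r$, last $C_1$. From left to right cut successively with the provable sequents $X\leftarrow C,\,C\Rightarrow X$.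

(b) "If": start with $p\Rightarrow p$ and apply $(\leftarrow\mathrm L)$ with $\Theta_r\Rightarrow C_r$, then $\Theta_{r-1}\Rightarrow C_{r-1}$, and so on down to $\Theta_1\Rightarrow C_1$. "Only if": induction on a cut-free derivation. The axiom $p\Rightarrow p$ is the case $r=0$. Otherwise the last rule is $(\leftarrow\mathrm L)$, since the succedent is a variable. So $\Gamma=\Gamma_0,B\leftarrow A,\Phi,\Delta$ with premises $\Gamma_0,B,\Delta\Rightarrow p$ and $\Phi\Rightarrow A$. If $\Gamma_0=\epsilon$, the induction hypothesis gives $B=p(C_2,\dots,C_r)$ and $\Delta=\Theta_2,\dots,\Theta_r$ with the required properties; put $C_1=A$ and $\Theta_1=\Phi$, and note $B\leftarrow A=p(A,C_2,\dots,C_r)$. If $\Gamma_0\ne\epsilon$, the head given by the induction hypothesis is the first type of $\Gamma_0$, and $B$ lies in some part, say $\Xi,B,\Xi'$, with $\vdash\Xi,B,\Xi'\Rightarrow C_j$. By $(\leftarrow\mathrm L)$, $\vdash\Xi,B\leftarrow A,\Phi,\Xi'\Rightarrow C_j$; use this as the $j$-th part and keep the others. The last sentence holds because the head $p$ has $r=0$ arguments. $\square$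

Now we choose codes. For $i\ge1$ let
$$[i]=p(p^i),\qquad G_i=p(p^i,[i]),\qquad\text{so } c([i])=1-i,\quad c(G_i)=1-i-(1-i)=0 .$$
For example $G_1=(p\leftarrow(p\leftarrow p))\leftarrow p$. The final argument $[i]$ restores the balance that the arguments $p^i$ destroy.

Let $K$ be an $\epsilon$-free context-free language over $\Sigma$, given by a grammar in Greibach form with nonterminals $1,\dots,N$ and start symbol $s$. For a rule $\rho=(i\to a\,j_1\cdots j_k)$ put
$$B_\rho=(\cdots(G_i\leftarrow G_{j_k})\cdots)\leftarrow G_{j_1}=p(G_{j_1},\dots,G_{j_k},p^i,[i]),\qquad c(B_\rho)=0 .$$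
The type $B_\rho$ determines $i$ (from its last argument) and $j_1,\dots,j_k$. Call the $B_\rho$ *rule types*.

**Lemma 7.** Let $\Theta\neq\epsilon$ consist of rule types, with first type $B_\rho$. Then $\vdash\Theta\Rightarrow G_i$ if and only if $\rho$ has the form $i\to a\,j_1\cdots j_k$ and $\Theta=B_\rho,\Theta_1,\dots,\Theta_k$ with all $\Theta_l\ne\epsilon$ and $\vdash\Theta_l\Rightarrow G_{j_l}$.

*Proof.* "If": start with $G_i\Rightarrow G_i$ and apply $(\leftarrow\mathrm L)$ with $\Theta_k\Rightarrow G_{j_k}$, and so on down to $\Theta_1\Rightarrow G_{j_1}$.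

"Only if": let $\rho=(j\to a\,j_1\cdots j_k)$ and $\Theta=B_\rho,\Theta'$.

**Step 1: split.** By Lemma 6(a), $\vdash B_\rho,\Theta',p^i,[i]\Rightarrow p$. Since $B_\rho=p(G_{j_1},\dots,G_{j_k},p^j,[j])$, Lemma 6(b) gives
$$\Theta',p^i,[i]=\Theta_1,\dots,\Theta_k,\Phi_1,\dots,\Phi_j,\Phi\tag{4}$$
with all parts nonempty, $\vdash\Theta_l\Rightarrow G_{j_l}$, $\vdash\Phi_l\Rightarrow p$ and $\vdash\Phi\Rightarrow[j]$. The last type $[i]$ lies in $\Phi$, so the other parts are blocks of $\Theta',p^i$. Rule types have $c=0$, so the $c$-value of such a block is the number of types $p$ in it.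

**Step 2: count, to locate the boundaries.** By Lemma 5, $c(\Theta_l)=c(G_{j_l})=0$, so $\Theta_l$ contains no $p$ and consists of rule types. Also $c(\Phi_l)=1$, so each $\Phi_l$ contains exactly one $p$. In $\Theta',p^i$ all rule types stand before all $p$'s. Hence $\Phi_1=\Psi,p$ with $\Psi$ a possibly empty sequence of rule types, and $\Phi_2=\dots=\Phi_j=p$.

**Step 3: no rule type is lost in $\Phi_1$.** Suppose $\Psi\neq\epsilon$, and let its first type be a rule type with last argument $[j']$, $j'\ge1$. By Lemma 6(b) applied to $\vdash\Psi,p\Rightarrow p$, the last part of the splitting is a nonempty sequence $\Xi$ with $\vdash\Xi\Rightarrow[j']$, consisting of rule types followed by one $p$. Then $c(\Xi)=1\neq1-j'=c([j'])$, contradicting Lemma 5. So $\Psi=\epsilon$ and $\Phi_1=p$.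

**Step 4: the codes agree.** Now (4) shows $\Theta'=\Theta_1,\dots,\Theta_k$, $j\le i$ and $\Phi=p^{i-j},[i]$. From $\vdash\Phi\Rightarrow[j]$ and Lemma 6(a), $\vdash p^{i-j},[i],p^j\Rightarrow p$. If $i>j$, this antecedent begins with $p$ and is longer than one type, contradicting Lemma 6(b). So $i=j$, and $\Theta=B_\rho,\Theta_1,\dots,\Theta_k$ as required. $\square$

**Proof of Theorem B(1).** Put $I(a)=\{B_\rho:\rho\text{ has terminal }a\}$ and $S=G_s$. We claim: $a_1\cdots a_n$ is derivable from nonterminal $i$ if and only if there are rules $\rho_t$ with terminal $a_t$ such that $\vdash B_{\rho_1},\dots,B_{\rho_n}\Rightarrow G_i$. Use induction on $n$. The word is derivable from $i$ if and only if there are a rule $\rho_1=(i\to a_1\,j_1\cdots j_k)$ and a factorization $a_2\cdots a_n=v_1\cdots v_k$ with $v_l$ nonempty and derivable from $j_l$. By the induction hypothesis each $v_l$ is derivable from $j_l$ if and only if its letters can be given rule types, forming a sequence $\Theta_l$, with $\vdash\Theta_l\Rightarrow G_{j_l}$. By Lemma 7 this is equivalent to the existence of rules $\rho_1,\dots,\rho_n$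 as claimed.

So with $\vdash$ in place of $\mathbf L(T)$-provability this lexicon generates $K$. Since $c(B_{\rho_1},\dots,B_{\rho_n})=0=c(G_s)$, Lemma 5 says that $\mathbf L(T)$ and $\mathbf L$ prove the same sequents $B_{\rho_1},\dots,B_{\rho_n}\Rightarrow G_s$. Hence the grammar based on $\mathbf L(T)$ generates $K$. It uses only $\leftarrow$ and $p$. $\blacksquare$

Theorem A together with Theorem B(1) gives the last sentence of Theorem B as stated in Section 2: for finite $T$ the grammars based on $\mathbf L(T)$ generate exactly the $\epsilon$-free context-free languages.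

## 9. Proposition C: assumptions $p\Rightarrow q\cdot r$ simulate rewriting

An assumption $p_1,\dots,p_n\Rightarrow p$ can only shorten a word or keep its length when read as a rewriting step $p_1\cdots p_n\to p$. An assumption $p\Rightarrow q\cdot r$ allows the step $p\to qr$, and then all rewriting becomes available. Let $K$ be an $\epsilon$-free r.e. language over $\Sigma$.

**Step 1: a rewriting system with nonempty sides.** Take a type-0 grammar for $K$ with start symbol $\sigma$ and nonempty left-hand sides. Replace each rule $\alpha\to\epsilon$ by $\alpha\to b$ with a new nonterminal $b$, and add $Xb\to X$ and $bX\to X$ for all symbols $X$. Erasing all $b$'s turns derivations of the new grammar into derivations of the old one: $\alpha\to b$ becomes $\alpha\to\epsilon$, and the added rules become equalities. Conversely, consider an old derivation of a nonempty terminal word. No form in it is $\epsilon$, since no rule applies to $\epsilon$. So after each simulated step $u\alpha v\to ubv$ we have $uv\neq\epsilon$, and $b$ can be absorbed into a neighbor. Hence $K$ has a type-0 grammar with all sides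 nonempty. Reversing its rules gives a finite semi-Thue system $R$ with nonempty sides over an alphabet $P_0\supseteq\Sigma$ such that, for $w\in\Sigma^+$, $w\in K$ if and only if $w\to_R^*\sigma$.

**Step 2: binary form.** We want rules that match the allowed sequents. Replace each rule $x_1\cdots x_m\to y_1\cdots y_k$ of $R$, using letters $z_1,\dots,z_m,t_1,\dots,t_k$ that are fresh for this rule, by
$$x_1\to z_1;\quad z_{l-1}x_l\to z_l\ (2\le l\le m);\quad z_m\to t_1;\quad t_l\to y_lt_{l+1}\ (1\le l<k);\quad t_k\to y_k .$$
The new rules, applied in this order, simulate the old one. Conversely, let $h$ be the homomorphism that fixes $P_0$ and maps $z_l\mapsto x_1\cdots x_l$ and $t_l\mapsto y_l\cdots y_k$. It maps a step with $z_m\to t_1$ to a step of $R$, and every other new step to an equality. So for the new system $R'$ over the finite alphabet $P$ of all letters, and $w\in\Sigma^+$, we have $w\in K$ if and only if $w\to^*_{R'}\sigma$. All rules of $R'$ have the form $p\to q$, $pq\to r$ or $p\to qr$. Let $T$ be the set of corresponding sequents $p\Rightarrow q$; $p,q\Rightarrow r$; $p\Rightarrow q\cdot r$.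

**Lemma 8.** $\mathbf L(T)\vdash p_1,\dots,p_n\Rightarrow\sigma$ if and only if $p_1\cdots p_n\to^*_{R'}\sigma$.

*Proof.* Write $\to^*$ for $\to^*_{R'}$.

**Step 3: rewriting gives proofs.** Use induction on the number of steps. For zero steps use (Id). Otherwise let $w\to w'\to^*\sigma$, with $w'\Rightarrow\sigma$ provable. If the first step uses $p\to q$ or $pq\to r$, cut with $p\Rightarrow q$ or $p,q\Rightarrow r$. If it uses $p\to qr$, then $w=upv$ and $w'=uqrv$; $(\cdot\mathrm L)$ gives $u,q\cdot r,v\Rightarrow\sigma$, and a cut with $p\Rightarrow q\cdot r$ gives $u,p,v\Rightarrow\sigma$.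

**Step 4: proofs give rewriting.** We build a model in which truth of $p_1,\dots,p_n\Rightarrow\sigma$ implies reachability. For $X\subseteq P^+$ let $\mathrm{cl}(X)=\{w\in P^+:w\to^*x\text{ for some }x\in X\}$, and call $X$ closed if $\mathrm{cl}(X)=X$. Put
$$[p]=\mathrm{cl}(\{p\}),\qquad [A\cdot B]=\mathrm{cl}([A][B]),$$
$$[A\to B]=\{w\in P^+:[A]w\subseteq[B]\},\qquad [B\leftarrow A]=\{w\in P^+:w[A]\subseteq[B]\}.$$
By induction all $[A]$ are closed. For $\to$: if $w\to^*w'\in[A\to B]$ and $x\in[A]$, then $xw\to^*xw'\in[B]$, so $xw\in[B]$. The case of $\leftarrow$ is the same with $wx\to^*w'x$. Call $A_1,\dots,A_n\Rightarrow B$ true if $[A_1]\cdots[A_n]\subseteq[B]$. Write $[\Gamma]$ for the product of the $[A_i]$ along $\Gamma$, with $[\epsilon]=\{\epsilon\}$.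

All axioms and rules preserve truth. (Id) is clear, and (CUT) is monotonicity of concatenation. For $(\cdot\mathrm R)$: $[\Gamma][\Delta]\subseteq[A][B]\subseteq[A\cdot B]$. For $(\to\mathrm L)$: $[\Gamma][\Phi][A\to B][\Delta]\subseteq[\Gamma][A][A\to B][\Delta]\subseteq[\Gamma][B][\Delta]\subseteq[C]$. For $(\to\mathrm R)$: $[A][\Gamma]\subseteq[B]$ says $[\Gamma]\subseteq[A\to B]$. The rules for $\leftarrow$ are symmetric. For $(\cdot\mathrm L)$: let $x\in[A\cdot B]$, so $x\to^*y\in[A][B]$, and let $u\in[\Gamma]$, $v\in[\Delta]$. Then $uxv\to^*uyv\in[C]$, and $[C]$ is closed, so $uxv\in[C]$.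

The members of $T$ are true. If $w\in[p]$ and $p\to q$ is a rule, then $w\to^*p\to q$, so $w\in[q]$. If $u\in[p]$, $v\in[q]$ and $pq\to r$ is a rule, then $uv\to^*pq\to r$. If $w\in[p]$ and $p\to qr$ is a rule, then $w\to^*qr\in[q][r]$, so $w\in[q\cdot r]$.

Hence a provable sequent $p_1,\dots,p_n\Rightarrow\sigma$ is true. Since $p_i\in[p_i]$, we get $p_1\cdots p_n\in[\sigma]=\mathrm{cl}(\{\sigma\})$, that is, $p_1\cdots p_n\to^*\sigma$. $\square$

**Proof of Proposition C.** Take $I(a)=\{a\}$ for $a\in\Sigma$ and $S=\sigma$. By Lemma 8 the grammar based on $\mathbf L(T)$ generates the words $w\in\Sigma^+$ with $w\to^*_{R'}\sigma$, which by Steps 1 and 2 form $K$. $\blacksquare$
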